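\title{The countable uniform box power of $\omega_1+1$ is not normal}

\begin{abstract}
The uniform box product $\prod^{\kappa}X$ of $\kappa$ copies of a uniform space $X$ is the set of all functions $\kappa\to X$ with the topology of uniform convergence. We prove in ZFC that $\prod^{\omega}(\omega_1+1)$ is not normal. The proof constructs a closed set of coded increasing sequences of countable ordinals that plays the role of the first factor in the non-normal space $\omega_1\times(\omega_1+1)$. It follows that $\prod^{\kappa}X$ is not normal whenever $\kappa$ is infinite and the Hausdorff uniform space $X$ contains a copy of $\omega_1+1$. In the other direction, $\prod^{\omega}X$ is normal for every Corson compact space $X$. Together these results decide the normality of $\prod^{\omega}X$ for compact ordinals and, by a theorem of Deville and Godefroy, for Valdivia compact spaces.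
\end{abstract}

\section{The uniform box product}\label{sec:intro}

Recall that a \emph{uniformity} on a set $X$ is a filter of subsets of $X^2$, called \emph{entourages}, such that every entourage contains the diagonal, the inverse $D^{-1}$ of an entourage is an entourage, and every entourage $D$ contains $E\circ E$ for some entourage $E$. Put $D(a)=\{b:\langle a,b\rangle\in D\}$. In the induced topology the sets $D(a)$ form a neighborhood base at $a$; they need not be open. A \emph{base} of the uniformity is a family of entourages such that every entourage contains one of them; for a metric $\rho$ the sets $\{\langle a,b\rangle:\rho(a,b)\le\varepsilon\}$, $\varepsilon>0$, form a base of the metric uniformity. A compact Hausdorff space has exactly one uniformity that induces its topology, namely the filter of all neighborhoods of the diagonal, and compact spaces below always carry it.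

Let $X$ be a uniform space and $I$ a set. Write $\prod^IX$ for the set of all functions $x:I\to X$, and for an entourage $D$ put
\[
\underline D=\bigl\{\langle x,y\rangle:\langle x(i),y(i)\rangle\in D\ \text{for all } i\in I\bigr\}.
\]
Since $\underline{D\cap E}=\underline D\cap\underline E$, $(\underline D)^{-1}=\underline{D^{-1}}$ and $\underline E\circ\underline E\subseteq\underline{E\circ E}$, the sets $\underline D$ form a base of a uniformity on $\prod^IX$. Since $D\subseteq E$ implies $\underline D\subseteq\underline E$, one obtains the same uniformity when $D$ ranges only over a base. The induced topology is the \emph{uniform box topology}; its basic neighborhoods are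
\[
\underline D(x)=\prod_{i\in I}D(x(i)).
\]
From now on $\prod^IX$ carries this topology. Up to homeomorphism it depends only on the cardinality of $I$.

A basic neighborhood in the Tychonoff product restricts finitely many coordinates. A basic neighborhood in the box product restricts all coordinates, each in its own way. The neighborhood $\underline D(x)$ restricts all coordinates by the same entourage, so the uniform box topology is the topology of uniform convergence of functions $I\to X$. It lies between the other two: finitely many restrictions can be enforced by one entourage, and $\underline D(x)$ contains the open box $\prod_i\operatorname{int}D(x(i))$. In particular $\prod^IX$ is Hausdorff if $X$ is.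

One kind of entourage is used throughout. If $P$ is a finite partition of a compact Hausdorff space $X$ into clopen sets, then $D_P=\bigcup_{C\in P}C\times C$ is an open neighborhood of the diagonal, and $\underline{D_P}(y)$ is the set of all $x$ such that $x(i)$ and $y(i)$ lie in the same cell of $P$ for every $i$.

\begin{example}\label{ex:simple}
(a) If $I$ is finite, the box and Tychonoff topologies agree, so $\prod^IX$ is the ordinary product; it is compact if $X$ is.

(b) If $X$ is compact with compatible metric $\rho$, then $D=\{\rho\le\varepsilon\}$ gives $\underline D=\{\langle x,y\rangle:\sup_i\rho(x(i),y(i))\le\varepsilon\}$. So $\prod^IX$ is metrized by the supremum metric.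

(c) Let $a\ne b$ be isolated points of a compact Hausdorff space $X$, and let $P$ have the cells $\{a\}$, $\{b\}$ and the rest of $X$. If $x\in\{a,b\}^I$ lies in $\underline{D_P}(y)$, then each $y(i)$ lies in the cell $\{x(i)\}$, so $x=y$. Hence $\{a,b\}^I$ is closed and discrete in $\prod^IX$. For $I=\omega$ this is an uncountable closed discrete set, so $\prod^\omega X$ is neither compact nor Lindel\"of.
\end{example}

A space is \emph{normal} if any two disjoint closed sets are contained in disjoint open sets. Metrizable spaces and compact Hausdorff spaces are normal, and so are closed subspaces of normal spaces. By Example~\ref{ex:simple}, $\prod^IX$ is normal for compact Hausdorff $X$ if $I$ is finite or $X$ is metrizable, while for infinite $I$ the compactness of $X$ is lost in the product. One is led to infinite powers of non-metrizable compact spaces.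

Ordinals carry the order topology. The space $\alpha+1=[0,\alpha]$ is compact Hausdorff; the set $\{0\}$ and the intervals $(\mu,\lambda]$ form a base of clopen sets; successor ordinals are isolated; and the intervals $(\mu,\lambda]$, $\mu<\lambda$, form a neighborhood base at $\lambda>0$. If $\alpha<\omega_1$, this base is countable and $\alpha+1$ is metrizable by Urysohn's metrization theorem. Every countable subset of $\omega_1$ has a countable supremum, so no sequence of countable ordinals converges to $\omega_1$, and $\omega_1+1$ is the first compact ordinal that is not metrizable. The following question is posed in \cite{Survey}: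
\begin{quote}
Is the uniform box product $\prod^\omega(\omega_1+1)$ normal?
\end{quote}
Two facts suggest a positive answer. Every entourage of $\omega_1+1$ contains a square $(\mu,\omega_1]^2$ with $\mu<\omega_1$, so it makes distinctions only in the metrizable part $[0,\mu]$. And by a result of J.~Bell and S.~Williams, $\prod^\omega(\omega_1+1)$ is \emph{pseudo-normal}: two disjoint closed sets, one of which is countable, are contained in disjoint open sets. Nevertheless the answer is negative.

\begin{theorem}\label{thm:main}
In ZFC, the space $\prod^\omega(\omega_1+1)$ is not normal.
\end{theorem}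

\begin{theorem}\label{thm:contains}
Let $X$ be a Hausdorff uniform space containing a subspace homeomorphic to $\omega_1+1$, and let $\kappa$ be an infinite cardinal. Then $\prod^\kappa X$ is not normal. In particular, $\prod^\kappa(\omega_1+1)$ is normal if and only if $\kappa$ is finite.
\end{theorem}

\begin{corollary}\label{cor:ordinals}
For an ordinal $\alpha$ the following are equivalent: $\prod^\omega(\alpha+1)$ is normal; $\alpha<\omega_1$; $\prod^\omega(\alpha+1)$ is metrizable.
\end{corollary}

Non-metrizability of the factor is not by itself the obstruction. The \emph{support} of a point $a\in\mathbb R^\Gamma$ is $\{\gamma\in\Gamma:a(\gamma)\ne0\}$. A compact space is \emph{Corson} if it embeds in a Tychonoff power $\mathbb R^\Gamma$ so that every point has countable support, and \emph{Valdivia} if it embeds in some $\mathbb R^\Gamma$ so that the points with countable support form a dense subset of it.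

\begin{theorem}\label{thm:corson}
If $X$ is Corson compact, then $\prod^\omega X$ is normal.
\end{theorem}

\begin{corollary}\label{cor:valdivia}
For a Valdivia compact space $X$ the following are equivalent: \emph{(i)}~$\prod^\omega X$ is normal; \emph{(ii)}~$X$ contains no copy of $\omega_1+1$; \emph{(iii)}~$X$ is Corson compact.
\end{corollary}

Corollary~\ref{cor:valdivia} depends on a theorem of Deville and Godefroy \cite{DG}. The other results are proved in full from textbook facts.

\section{The model: $\omega_1\times(\omega_1+1)$}\label{sec:model}

One coordinate of a uniform box product can be split off. Let $I=J\sqcup\{*\}$ and identify $\prod^IX$ with the set $\prod^JX\times X$. The basic neighborhood of $\langle y,a\rangle$ given by $D$ is $\underline D(y)\times D(a)$, which is a neighborhood in the product topology, and every basic product neighborhood $\underline D(y)\times E(a)$ contains $\underline{D\cap E}(y)\times(D\cap E)(a)$. So the two topologies agree. Taking $J=\omega\times\omega$ we get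
\begin{equation}\label{eq:split}
\textstyle\prod^\omega(\omega_1+1)\;\cong\;Y\times(\omega_1+1),\qquad Y=\prod^{\omega\times\omega}(\omega_1+1).
\end{equation}
It is therefore enough to find a closed set $Z\subseteq Y$ such that $Z\times(\omega_1+1)$ is not normal. The simplest space with this property shows what is needed.

\begin{example}\label{ex:model}
In $\omega_1\times(\omega_1+1)$ the top edge $H=\omega_1\times\{\omega_1\}$ and the diagonal $K=\{\langle\alpha,\alpha\rangle:\alpha<\omega_1\}$ are disjoint closed sets. Let $U\supseteq H$ be open. For each $\alpha<\omega_1$ there is $\beta(\alpha)<\omega_1$ with $\{\alpha\}\times(\beta(\alpha),\omega_1]\subseteq U$. Choose countable ordinals $\alpha_0<\alpha_1<\cdots$ with $\alpha_{k+1}>\beta(\alpha_k)$, and let $\lambda=\sup_k\alpha_k<\omega_1$. Then the points $\langle\alpha_k,\lambda\rangle$ lie in $U$ and converge to $\langle\lambda,\lambda\rangle\in K$. So every open set containing $K$ meets $U$.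
\end{example}

The argument uses a continuous height function on the first factor and a supply of convergent sequences whose limit is higher than bounds prescribed in advance.

\begin{lemma}\label{lem:criterion}
Let $Z$ be a space and $\sigma:Z\to\omega_1$ a continuous map such that
\begin{itemize}
\item[$(*)$] for every function $\beta:Z\to\omega_1$ there are a point $z\in Z$ and a sequence $z_k\to z$ in $Z$ with $\beta(z_k)<\sigma(z)$ for all $k$.
\end{itemize}
Then $Z\times(\omega_1+1)$ is not normal.
\end{lemma}

\begin{proof}
Let $H=Z\times\{\omega_1\}$ and $K=\{\langle z,\sigma(z)\rangle:z\in Z\}$. The set $H$ is closed, and $K$ is closed because it is the graph of a continuous map into the Hausdorff space $\omega_1+1$. They are disjoint because $\sigma(z)<\omega_1$ for all $z$. Let $U\supseteq H$ and $V\supseteq K$ be open. For each $w\in Z$ the set $\{\xi:\langle w,\xi\rangle\in U\}$ is a neighborhood of $\omega_1$, so there is $\beta(w)<\omega_1$ with $\{w\}\times(\beta(w),\omega_1]\subseteq U$. Take $z$ and $z_k$ as in $(*)$. Then $\langle z_k,\sigma(z)\rangle\in U$ for all $k$, and these points converge to $\langle z,\sigma(z)\rangle\in V$. Hence $\langle z_k,\sigma(z)\rangle\in U\cap V$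 for large $k$.
\end{proof}

Applied to constant functions $\beta$, condition $(*)$ shows that $\sigma$ is unbounded in $\omega_1$. So $H$ and $K$ are uncountable, and the lemma does not conflict with pseudo-normality.

The difficulty is to make $Z$ closed in a uniform box power of $\omega_1+1$ without destroying $(*)$. Two natural attempts fail in opposite ways. For both, let $\sigma$ read off the ordinal $\alpha$.

\emph{No code.} Let $c_\alpha$ be the constant sequence with value $\alpha$. Since $c_\xi\in\underline D(c_\alpha)$ if and only if $\xi\in D(\alpha)$, the map $\alpha\mapsto c_\alpha$ is an embedding of $\omega_1+1$. The set $\{c_\alpha:\alpha<\omega_1\}$ is a copy of $\omega_1$ and satisfies $(*)$ by Example~\ref{ex:model}, but $c_{\omega_1}$ lies in its closure.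

\emph{A rigid code.} In ZFC $\omega_1\le2^\omega$, so we may fix, for the rest of the proof, an injection $\alpha\mapsto e_\alpha$ of $\omega_1$ into $\{0,1\}^\omega$; nothing but injectivity will be used. Let $u_\alpha(0)=\alpha$ and $u_\alpha(m+1)=e_\alpha(m)$. If $P$ has the cells $\{0\}$, $\{1\}$ and $[2,\omega_1]$, then as in Example~\ref{ex:simple}(c) every set $\underline{D_P}(y)$ contains at most one $u_\alpha$. So $\{u_\alpha:\alpha<\omega_1\}$ is closed, but it is discrete, and in a discrete space $(*)$ fails for $\beta=\sigma$, since convergent sequences are eventually constant.

The second code is written in the fixed alphabet $\{0,1\}$, which a single entourage reads everywhere. We need a code that can be read by someone who knows where to look, so that no unwanted limit point appears, but that no single entourage reads completely, so that sequences converge. The alphabets $\{\xi+1,\xi+2\}$ have this feature. For each $\xi$ some entourage separates the two letters; but if $\xi_n$ increases to $\lambda$, then every entourage contains a square $(\mu,\lambda]^2$ and so confuses $\xi_n+1$ with $\xi_n+2$ for large $n$. We therefore code an increasing sequence of ordinals in stages,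 each term fixing the alphabet in which the next is written.

\section{Ladders and their codes}\label{sec:ladders}

A \emph{ladder} is a strictly increasing function $f:\omega\to\omega_1$ with $f(0)=0$. Then $\sup f=\sup_nf(n)$ is a countable limit ordinal, so $f(n)+2<\sup f$ for all $n$. The \emph{code} of $f$ is the point $x_f\in Y$ given by
\[
x_f(n,m)=f(n)+1+e_{f(n+1)}(m)\in\{f(n)+1,\ f(n)+2\}.
\]
Think of $x_f$ as an array whose row $n$ spells the word $e_{f(n+1)}$ in the alphabet $\{f(n)+1,f(n)+2\}$:
\[
\begin{array}{c|c|c}
\text{row}&\text{alphabet}&\text{word}\\ \hline
0&\{1,\,2\}&e_{f(1)}\\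
1&\{f(1)+1,\,f(1)+2\}&e_{f(2)}\\
2&\{f(2)+1,\,f(2)+2\}&e_{f(3)}\\
\vdots&\vdots&\vdots
\end{array}
\]
The letters are successor ordinals, hence isolated points, and the first alphabet is the same for all ladders. Let $Z$ be the set of all codes of ladders.

A point $y$ in the closure of $Z$ can be decoded row by row. All codes use the alphabet $\{1,2\}$ in row $0$, so the codes close to $y$ with respect to the partition into $\{1\}$, $\{2\}$ and the rest agree with $y$ in row $0$ and share the value $f(1)$. This value determines the alphabet of row $1$ and the next partition.

\begin{lemma}\label{lem:decode}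
Let $y\in Y$ lie in the closure of $Z$. There are a ladder $g$ and neighborhoods $O_0\supseteq O_1\supseteq\cdots$ of $y$ such that $y=x_g$ and, for every $n$ and every ladder $f$,
\begin{equation}\label{eq:decode}
x_f\in O_n\quad\text{implies}\quad f(j)=g(j)\ \text{for all } j\le n.
\end{equation}
Consequently $Z$ is closed in $Y$, and the map $f\mapsto x_f$ is injective.
\end{lemma}

\begin{proof}
Put $g(0)=0$ and $O_0=Y$; then \eqref{eq:decode} holds for $n=0$. Suppose that $g(0)<\dots<g(n)$ and $O_n$ satisfy \eqref{eq:decode}. Let $P$ be the clopen partition of $\omega_1+1$ with cells $\{g(n)+1\}$, $\{g(n)+2\}$ and the rest, and let $O_{n+1}=O_n\cap\underline{D_P}(y)$.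

Let $x_f\in O_{n+1}$. Then $f(n)=g(n)$, so for each $m$ the entry $x_f(n,m)$ is $g(n)+1$ or $g(n)+2$, and its cell in $P$ is a singleton. The entry $y(n,m)$ lies in the same cell. Thus
\begin{equation}\label{eq:row}
y(n,m)=g(n)+1+e_{f(n+1)}(m)\qquad\text{for all } m.
\end{equation}
So $y$ and $g(n)$ determine the word $e_{f(n+1)}$, and by injectivity of $e$ the ordinal $f(n+1)$ is the same for all ladders $f$ with $x_f\in O_{n+1}$. Such ladders exist, because $O_{n+1}$ is a neighborhood of $y$ and $y$ is in the closure of $Z$. Let $g(n+1)$ be the common value. Then $g(n+1)=f(n+1)>f(n)=g(n)$, and \eqref{eq:decode} holds for $n+1$.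

The recursion produces a ladder $g$, and \eqref{eq:row} says that $y(n,m)=x_g(n,m)$ for all $n,m$. Hence $y=x_g\in Z$. Finally, if $y=x_f$ for a ladder $f$, then $x_f\in O_n$ for all $n$, so $f=g$ by \eqref{eq:decode}. Thus $y$ is the code of exactly one ladder.
\end{proof}

The topology of $Z$ can now be described without reference to the code: a ladder is close to $g$ if it starts like $g$ and does not climb higher than $g$. For a ladder $g$ and $k\in\omega$ let
\[
N_k(g)=\{x_f: f(j)=g(j)\ \text{for all } j\le k,\ \text{and}\ \sup f\le\sup g\}.
\]

\begin{lemma}\label{lem:nbhd}
For every ladder $g$, the sets $N_0(g)\supseteq N_1(g)\supseteq\cdots$ form a neighborhood base at $x_g$ in $Z$.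
\end{lemma}

\begin{proof}
Let $\lambda=\sup g$.

\emph{Each $N_k(g)$ is a neighborhood of $x_g$ in $Z$.} Apply Lemma~\ref{lem:decode} to $y=x_g$; by injectivity the ladder it produces is $g$. Let $P=\{[0,\lambda],(\lambda,\omega_1]\}$ and let $x_f\in O_k\cap\underline{D_P}(x_g)$. Then $f(j)=g(j)$ for $j\le k$ by \eqref{eq:decode}. All entries of $x_g$ lie in $[0,\lambda]$, hence so do all entries of $x_f$. Thus $f(n)<x_f(n,0)\le\lambda$ for all $n$, and $\sup f\le\lambda$. So $Z\cap O_k\cap\underline{D_P}(x_g)\subseteq N_k(g)$.

\emph{For every entourage $E$ there is $k$ with $N_k(g)\subseteq\underline E(x_g)$.} Since $E$ is a neighborhood of $\langle\lambda,\lambda\rangle$, there is $\mu<\lambda$ with $(\mu,\lambda]^2\subseteq E$. Choose $k$ with $g(k)\ge\mu$, and let $x_f\in N_k(g)$. If $n<k$, then $f$ and $g$ agree at $n$ and at $n+1$, so $x_f(n,m)=x_g(n,m)$ and the pair of entries lies on the diagonal. If $n\ge k$, then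
\[
\mu\le g(k)=f(k)\le f(n)<x_f(n,m)\le f(n)+2<\sup f\le\lambda,
\]
and the same chain holds with $g$ in place of $f$, so the pair of entries lies in $(\mu,\lambda]^2$. In both cases $\langle x_g(n,m),x_f(n,m)\rangle\in E$.
\end{proof}

\begin{example}\label{ex:ladders}
Let $f(n)=\omega\cdot n$, so $\sup f=\omega^2$. Let $g_k$ and $g_k'$ agree with $f$ on $\{0,\dots,k\}$ and continue by $g_k(k+j)=\omega\cdot k+j$ and $g'_k(k+j)=\omega^2+j$ for $j\ge1$. The codes $x_{g_k}$ converge to $x_f$: the rows above row $k$ coincide with those of $x_f$, and from row $k$ on all entries of both arrays lie in $(\omega\cdot k,\omega^2]$. The codes $x_{g'_k}$ do not converge to $x_f$: row $k+1$ has entries in $\{\omega^2+2,\omega^2+3\}$, while all entries of $x_f$ lie in $[0,\omega^2]$. So the condition on suprema cannot be dropped from the definition of $N_k$.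
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Define $\sigma:Z\to\omega_1$ by $\sigma(x_f)=\sup f$; this is well defined by Lemma~\ref{lem:decode}. We check the hypotheses of Lemma~\ref{lem:criterion}.

\emph{Continuity.} Let $g$ be a ladder, $\lambda=\sup g$ and $\mu<\lambda$. Choose $k$ with $g(k)\ge\mu$. For $x_f\in N_k(g)$ we have $\mu\le g(k)=f(k)<\sup f\le\lambda$. So $\sigma$ maps the neighborhood $N_k(g)$ of $x_g$ into $(\mu,\lambda]$.

\emph{Condition $(*)$.} Let $\beta:Z\to\omega_1$ be given. We build a ladder $f$ together with approximating ladders $g_k$. The point is that $g_k$ depends only on $f(0),\dots,f(k)$, so the next step $f(k+1)$ is still free to jump over the bound that $\beta$ attaches to $g_k$. Put $f(0)=0$. Given $f(0)<\dots<f(k)$, define the ladder $g_k$ by $g_k(j)=f(j)$ for $j\le k$ and $g_k(k+j)=f(k)+j$ for $j\ge1$, and choose a countable ordinal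
\[
f(k+1)>\max\{\sup g_k,\ \beta(x_{g_k})\}.
\]
Since $\sup g_k>f(k)$, the function $f$ is a ladder. For each $k$ we have $\sup g_k<f(k+1)<\sup f$, so $x_{g_k}\in N_k(f)$, and $x_{g_k}\to x_f$ by Lemma~\ref{lem:nbhd}. Also $\beta(x_{g_k})<f(k+1)<\sigma(x_f)$ for all $k$.

By Lemma~\ref{lem:criterion}, $Z\times(\omega_1+1)$ is not normal. By Lemma~\ref{lem:decode} it is closed in $Y\times(\omega_1+1)$, which is therefore not normal, and by \eqref{eq:split} this space is homeomorphic to $\prod^\omega(\omega_1+1)$.
\end{proof}

\begin{remark}\label{rem:topologies}
The proof uses both sides of the position of the uniform box topology. Decoding a row means reading infinitely many coordinates at once, and in the Tychonoff topology $Z$ is not closed: if $f_\alpha(1)=\alpha$ for $0<\alpha<\omega_1$, then by compactness the net $(x_{f_\alpha})$ has a cluster point $y$, and $y(1,0)=\omega_1$ is not an entry of any code. Convergence of the $x_{g_k}$ needs a single entourage for all rows, and in the box topology $Z$ is discrete: all entries of $x_f$ are isolated, so $\{x_f\}$ is an open box.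
\end{remark}

\section{Spaces that contain $\omega_1+1$}\label{sec:contains}

\begin{proof}[Proof of Theorem~\ref{thm:contains}]
Let $C\subseteq X$ be homeomorphic to $\omega_1+1$, fix $a\in C$, and regard $\omega$ as a subset of $\kappa$. Let
\[
M=\bigl\{x\in\textstyle\prod^\kappa X:\ x(i)\in C\ \text{for } i\in\omega,\ \ x(i)=a\ \text{for } i\in\kappa\setminus\omega\bigr\}.
\]
Since $X$ is Hausdorff, the compact sets $C$ and $\{a\}$ are closed. So $M$ is closed in the Tychonoff topology, hence in the finer uniform box topology.

The sets $D\cap C^2$, where $D$ is an entourage of $X$, form a uniformity on $C$ that induces the subspace topology. By uniqueness it is the uniformity of the compact space $C$, and a homeomorphism $C\to\omega_1+1$ preserves neighborhoods of the diagonal, so $\prod^\omega C\cong\prod^\omega(\omega_1+1)$. The restriction map $r:M\to\prod^\omega C$, $r(x)=x|_\omega$, is a bijection, and $r(M\cap\underline D(x))=\underline{D\cap C^2}(r(x))$ for $x\in M$, because $\langle a,a\rangle\in D$. Thus $r$ matches the basic neighborhoods and is a homeomorphism. By Theorem~\ref{thm:main} the closed subspace $M$ is not normal, so $\prod^\kappa X$ is not normal.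

For $X=\omega_1+1$ this covers all infinite $\kappa$. For finite $\kappa$ the product is compact Hausdorff by Example~\ref{ex:simple}(a), hence normal.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:ordinals}]
If $\alpha<\omega_1$, then $\alpha+1$ is compact metrizable, so $\prod^\omega(\alpha+1)$ is metrizable by Example~\ref{ex:simple}(b), and hence normal. If $\alpha\ge\omega_1$, then $[0,\omega_1]$ is a subspace of $\alpha+1$ homeomorphic to $\omega_1+1$, so the product is not normal by Theorem~\ref{thm:contains}, and hence not metrizable.
\end{proof}

\section{Corson compact factors}\label{sec:corson}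

Let $X\subseteq\mathbb R^\Gamma$ be compact, with all points of countable support, and let $Q=\prod^\omega X$. For a finite set $A\subseteq\Gamma$ let $\rho_A(a,b)=\max_{\gamma\in A}|a(\gamma)-b(\gamma)|$, with $\rho_\emptyset=0$. The sets $\{\rho_A\le\varepsilon\}$ form a base of a uniformity on $X$ that induces the topology inherited from $\mathbb R^\Gamma$, so by uniqueness this is the uniformity of $X$. Each $\rho_A$ is bounded on the compact space $X$, so
\[
d_A(x,y)=\sup_{i\in\omega}\rho_A(x(i),y(i))
\]
is a pseudometric on $Q$, and for $D=\{\rho_A\le\varepsilon\}$ we have $\underline D=\{d_A\le\varepsilon\}$. Three facts follow. Every $d_A$-open set is open in $Q$. Each $d_A$ is continuous on $Q\times Q$, so a set and its closure in $Q$ have the same $d_A$-diameter. And $x_n\to x$ in $Q$ if and only if $d_A(x_n,x)\to0$ for every finite $A$. For $x\in Q$ the set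
\[
\operatorname{supp}x=\bigcup_{i\in\omega}\{\gamma\in\Gamma:x(i)(\gamma)\ne0\}
\]
is a countable union of countable sets, hence countable.

Recall that a family of subsets of a space is \emph{locally finite} if every point has a neighborhood that meets only finitely many members; the closure of the union of such a family is the union of the closures. A.~H.~Stone's theorem says that every open cover of a metric space has a locally finite open refinement. It extends to a pseudometric space: identify points at distance zero, note that the open sets are exactly the preimages of the open sets of the metric quotient, and pull the refinement back. Applied to the cover of $(Q,d_A)$ by open balls of radius $\varepsilon/2$, it gives: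
\begin{equation}\label{eq:stone}
\begin{array}{l}
\text{for every finite $A\subseteq\Gamma$ and $\varepsilon>0$, the space $Q$ has a locally}\\
\text{finite open cover by sets of $d_A$-diameter at most $\varepsilon$.}
\end{array}
\end{equation}
Here openness and local finiteness pass from $(Q,d_A)$ to the finer topology of $Q$.

Countably many locally finite families of small sets suffice to separate two closed sets.

\begin{lemma}\label{lem:separate}
Let $H,K$ be subsets of a space $Q$. Let $\mathcal G_n$, $n\in\omega$, be locally finite families of open sets such that $\bigcup_n\mathcal G_n$ covers $Q$ and the closure of each member misses $H$ or misses $K$. Then $H$ and $K$ are contained in disjoint open sets.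
\end{lemma}

\begin{proof}
Let $U_n$ be the union of those $G\in\mathcal G_n$ with $\overline G\cap K=\emptyset$, and $V_n$ the union of the remaining $G\in\mathcal G_n$, which satisfy $\overline G\cap H=\emptyset$. By local finiteness $\overline{U_n}\cap K=\emptyset$ and $\overline{V_n}\cap H=\emptyset$. The sets $U_n$ and $V_n$ together cover $Q$, so $H\subseteq\bigcup_nU_n$ and $K\subseteq\bigcup_nV_n$. The open sets
\[
U=\bigcup_n\Bigl(U_n\setminus\bigcup_{j\le n}\overline{V_j}\Bigr),\qquad V=\bigcup_m\Bigl(V_m\setminus\bigcup_{j\le m}\overline{U_j}\Bigr)
\]
contain $H$ and $K$ respectively. A common point would lie in the $n$th term of $U$ and the $m$th term of $V$ for some $n,m$. If $m\le n$, it lies in $V_m$ but not in $\overline{V_m}$; if $n<m$, it lies in $U_n$ but not in $\overline{U_n}$. So $U\cap V=\emptyset$.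
\end{proof}

If $\Gamma$ is countable, write it as an increasing union of finite sets $A_n$ and apply \eqref{eq:stone} to $A_n$ and $2^{-n}$. Let $H,K$ be disjoint and closed. The members of these covers whose closures miss $H$ or $K$ cover $Q$: otherwise some $y$ lies within $d_{A_n}$-distance $2^{-n}$ of both $H$ and $K$ for every $n$, and then $y\in H\cap K$. For uncountable $\Gamma$ a sequence of finite sets fixed in advance does not exhaust $\Gamma$. The remedy is to choose the finite sets locally. If the closure of an open set $W$ still meets both $H$ and $K$, pick witnesses $h\in H$ and $k\in K$ in it. They differ only on the countable set $\operatorname{supp}h\cup\operatorname{supp}k$, so these are the coordinates to use when $W$ is refined. The choices form a tree, and along each branch only countably many coordinates are ever named.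

\begin{proof}[Proof of Theorem~\ref{thm:corson}]
Let $H,K\subseteq Q$ be closed and disjoint.

\emph{The tree.} Its nodes are finite sequences $s=\langle O_1,\dots,O_n\rangle$ of open subsets of $Q$. We write $|s|=n$, $s|j=\langle O_1,\dots,O_j\rangle$ and $W_s=O_1\cap\dots\cap O_n$; the root is the empty sequence, with $W_\emptyset=Q$. A node $s$ is \emph{terminal} if $\overline{W_s}$ misses $H$ or misses $K$, and terminal nodes have no children. At a non-terminal node $s$ of length $n$, all of whose initial segments are then non-terminal, do the following.
\begin{itemize}
\item Choose $h_s\in\overline{W_s}\cap H$ and $k_s\in\overline{W_s}\cap K$.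
\item Write the countable set $S_s=\operatorname{supp}h_s\cup\operatorname{supp}k_s$ as the union of finite sets $S_s(0)\subseteq S_s(1)\subseteq\cdots$.
\item Let $A_s=\bigcup_{j\le n}S_{s|j}(n)$, a finite subset of $\Gamma$.
\item By \eqref{eq:stone}, take a locally finite open cover $\mathcal U_s$ of $Q$ by sets of $d_{A_s}$-diameter at most $2^{-n}$. The children of $s$ are the sequences $s^\frown O$ with $O\in\mathcal U_s$; thus $W_{s^\frown O}=W_s\cap O$.
\end{itemize}

\emph{Each level is locally finite.} We show by induction on $n$ that every $x\in Q$ has a neighborhood that meets $W_s$ for only finitely many nodes $s$ of length $n$. Level $0$ has one node. Let $N$ be a neighborhood of $x$ that meets $W_s$ only for $s$ in a finite set $T$ of nodes of length $n$. For each non-terminal $s\in T$ let $N_s$ be a neighborhood of $x$ that meets only finitely many members of $\mathcal U_s$. If the intersection of $N$ with these $N_s$ meets $W_s\cap O$, then $s\in T$ and $O$ meets $N_s$, which leaves finitely many nodes $s^\frown O$. In particular the family $\mathcal G_n$ of all $W_s$ with $s$ terminal and $|s|=n$ is locally finite.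

\emph{The terminal sets cover $Q$.} Suppose that $y$ lies in no $W_s$ with $s$ terminal. We have $y\in W_\emptyset$, and if $y\in W_s$, then $s$ is non-terminal and $y\in W_{s^\frown O}$ for some $O$ in the cover $\mathcal U_s$. This gives a branch $s_0,s_1,\dots$ of non-terminal nodes with $|s_n|=n$, $s_n|j=s_j$ for $j\le n$, and $y\in W_{s_n}$. Put $h_n=h_{s_n}$, $k_n=k_{s_n}$, $A_n=A_{s_n}$ and $S=\bigcup_jS_{s_j}$. The points $h_{n+1}$, $k_{n+1}$ and $y$ lie in $\overline{W_{s_{n+1}}}$, which is contained in the closure of a member of $\mathcal U_{s_n}$. Therefore
\begin{equation}\label{eq:close}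
d_{A_n}(h_{n+1},y)\le2^{-n},\qquad d_{A_n}(k_{n+1},y)\le2^{-n}.
\end{equation}
The sets $A_n$ exhaust $S$: if $\gamma\in S$, then $\gamma\in S_{s_j}(m)$ for some $j,m$, and $\gamma\in S_{s_j}(n)\subseteq A_n$ for all $n\ge\max\{j,m\}$.

So $h_n$ and $k_n$ approach $y$ on the coordinates in $S$. Off $S$ they vanish, while $y$ need not vanish there, so the common limit is the truncation of $y$. Define $z(i)\in\mathbb R^\Gamma$ by $z(i)(\gamma)=y(i)(\gamma)$ for $\gamma\in S$ and $z(i)(\gamma)=0$ for $\gamma\notin S$. Let $A\subseteq\Gamma$ be finite and let $n$ be so large that $A\cap S\subseteq A_n$. Then for all $i\in\omega$ and $\gamma\in A$,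
\begin{equation}\label{eq:limit}
|h_{n+1}(i)(\gamma)-z(i)(\gamma)|\le2^{-n},\qquad|k_{n+1}(i)(\gamma)-z(i)(\gamma)|\le2^{-n}:
\end{equation}
for $\gamma\in S$ this is \eqref{eq:close}, and for $\gamma\notin S$ all three values are $0$. With $A=\{\gamma\}$ we see that $h_n(i)\to z(i)$ in $\mathbb R^\Gamma$. The compact set $X$ is closed in $\mathbb R^\Gamma$, so $z(i)\in X$ for all $i$, that is, $z\in Q$. Since \eqref{eq:limit} is uniform in $i$, we get $d_A(h_n,z)\to0$ and $d_A(k_n,z)\to0$ for every finite $A$. So $h_n\to z$ and $k_n\to z$ in $Q$, and $z\in H\cap K$ because both sets are closed. This is a contradiction.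

Lemma~\ref{lem:separate} applied to the families $\mathcal G_n$ separates $H$ and $K$.
\end{proof}

The Corson property and the countability of the exponent enter at one point: they make $S_s$ countable, so that the finite sets $A_n$ exhaust $S$. The two examples below show this hypothesis failing and holding.

\begin{example}\label{ex:valdivia}
Send $\alpha\in\omega_1+1$ to the characteristic function of $\{\gamma:\gamma<\alpha\}$ in $\mathbb R^{\omega_1}$. The map is injective, and it is continuous because each $(\gamma,\omega_1]$ is clopen; so it is an embedding. Every $\alpha<\omega_1$ has countable support and these points are dense, so $\omega_1+1$ is Valdivia compact. Only the point $\omega_1$ has uncountable support, and every point of the set $H=Z\times\{\omega_1\}$ that Lemma~\ref{lem:criterion} uses in the proof of Theorem~\ref{thm:main} has $\omega_1$ as a coordinate. By Theorems~\ref{thm:main} and~\ref{thm:corson}, $\omega_1+1$ is not Corson.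
\end{example}

\begin{example}\label{ex:onepoint}
Let $\Gamma$ be uncountable and let $X\subseteq\{0,1\}^\Gamma$ be the closed set of points with at most one nonzero coordinate. Then $X$ is Corson compact, so $\prod^\omega X$ is normal. Every neighborhood of $0$ in $X$ omits only finitely many points, so $\{0\}$ is not a countable intersection of neighborhoods and $X$ is not metrizable. The constant sequences form a copy of $X$ in $\prod^\omega X$, as in Section~\ref{sec:model}, so $\prod^\omega X$ is not metrizable either. The equivalence of normality and metrizability in Corollary~\ref{cor:ordinals} therefore does not extend from ordinals to all compact spaces.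
\end{example}

\begin{proof}[Proof of Corollary~\ref{cor:valdivia}]
The implication (i)$\Rightarrow$(ii) is Theorem~\ref{thm:contains} with $\kappa=\omega$, and (iii)$\Rightarrow$(i) is Theorem~\ref{thm:corson}. The implication (ii)$\Rightarrow$(iii) is the theorem of Deville and Godefroy \cite{DG}: a Valdivia compact space that contains no homeomorphic copy of $[0,\omega_1]$ is Corson.
\end{proof}

\begin{thebibliography}{9}

\bibitem{DG}
R.~Deville and G.~Godefroy, \emph{Some applications of projective resolutions of identity}, Proc. London Math. Soc. \textbf{67} (1993).

\bibitem{Survey}
\emph{Survey on Uniform Box Products},\\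
\texttt{http://www.ime.usp.br/\~{}lucia/stw2013/slides/Williams.pdf}

\end{thebibliography}
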